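# Integer eigenvalues of the graph of adjacent transpositions on $2^l$ letters

## 1. A hexagon, a graph on 24 vertices, and a pattern

Let $G_n$ be the graph whose vertices are the permutations of $\{1,\dots,n\}$, with $\sigma$ joined to $\sigma s_i$ for $1\le i\le n-1$, where $s_i=(i\ \,i+1)$. Let $A$ be its adjacency matrix. We compute the eigenvalues of $A$ for small $n$, with an eye on those that are integers.

For $n=2$ the graph is a single edge, and the eigenvalues are $\pm1$.

For $n=3$ the six vertices are $1,\ s_1,\ s_1s_2,\ s_1s_2s_1=s_2s_1s_2,\ s_2s_1,\ s_2$, and in this cyclic order consecutive ones are joined. So $G_3$ is a hexagon, with eigenvalues $2\cos(\pi k/3)$, $0\le k\le5$, that is $2,1,1,-1,-1,-2$. The characteristic polynomial is $(x^2-4)(x^2-1)^2$.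

For $n=4$ there are 24 vertices, and we use representations. Put
$$T=\sum_{i=1}^{n-1}s_i .$$
The matrix of right multiplication $x\mapsto xT$ on $\mathbb C[S_n]$ in the basis $S_n$ is $A$. Inversion $\sigma\mapsto\sigma^{-1}$ fixes each $s_i$ and turns right multiplication by $T$ into left multiplication by $T$, so $A$ has the same characteristic polynomial as left multiplication by $T$. The left regular module contains each irreducible of dimension $d$ exactly $d$ times. For $S_4$ the irreducibles have dimensions $1,1,3,3,2$.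

* On the trivial module $T=3$, and on the sign module $T=-3$.
* On $\mathbb C^4$ with permuted coordinates, $T$ is $3$ minus the Laplacian of the path on 4 vertices (Section 3 does this for all $n$). The Laplacian has eigenvalues $0,\,2-\sqrt2,\,2,\,2+\sqrt2$. Removing the trivial part, $T$ has eigenvalues $1+\sqrt2,\ 1,\ 1-\sqrt2$ on one 3-dimensional irreducible. On its sign twist they are negated.
* The 2-dimensional irreducible comes from $S_4\to S_3$ with kernel the Klein four-group. Since $s_1s_3$ lies in the kernel, $s_1$ and $s_3$ act by the same involution $a$, and $s_2$ acts by an involution $b$ with $ab$ of order $3$. On this module $1+ab+(ab)^2=0$, so $ab+ba=ab+(ab)^{-1}=-1$. Hence $T^2=(2a+b)^2=4+1+2(ab+ba)=3$. As $a,b$ have trace $0$, the eigenvalues are $\pm\sqrt3$.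

The characteristic polynomial for $n=4$ is therefore
$$(x^2-9)(x^2-1)^3(x^2-2x-1)^3(x^2+2x-1)^3(x^2-3)^2 ,$$
of degree $2+6+6+6+4=24$.

The integer eigenvalues are $\pm1$ for $n=2$, $\pm1,\pm2$ for $n=3$, and $\pm1,\pm3$ for $n=4$. Write $\operatorname{Spec}(\widehat T)$ for the set of integers that are eigenvalues of $A$, where $\widehat T$ is the operator $x\mapsto xT$; we also write $T=\widehat T$. The problem, which comes from "Codes, Transforms And The Spectrum Of The Symmetric Group" (https://www.projecteuclid.org/download/pdf_1/euclid.pjm/1102646202), is to prove or disprove the following conjecture: for every $l\ge1$ and $n=2^l$, the set $\operatorname{Spec}(\widehat T)$ consists exactly of the odd integers from $-(n-1)$ to $n-1$.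

The examples already show where to look. Modulo $2$, every factor for $n=4$ becomes $(x+1)^2$, so the whole polynomial becomes $(x+1)^{24}$. For $n=3$ it becomes $x^2(x+1)^4$, and the factor $x^2$ leaves room for the even eigenvalues $\pm2$. The conjecture is true, and its proof is about $A$ modulo $2$.

**Theorem 1.** Let $n=2^l$, $l\ge1$. In $\mathbb F_2[S_n]$ we have $(\widehat T+1)^{2n}=0$; equivalently $(A+I)^{2n}\equiv0\pmod2$. Hence $\det(xI-A)\equiv(x+1)^{n!}\pmod 2$, and $\operatorname{Spec}(\widehat T)=\{\pm(2k-1):1\le k\le n/2\}$.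

**Theorem 2.** For $n\ge2$ the following are equivalent: (i) $n$ is a power of $2$; (ii) $A+I$ is nilpotent mod $2$; (iii) $\det A$ is odd; (iv) all integer eigenvalues of $A$ are odd; (v) $\operatorname{Spec}(\widehat T)=\{\pm(2k-1):1\le k\le n/2\}$. Moreover, for $n$ even, $\operatorname{Spec}(\widehat T)$ contains all odd integers $m$ with $|m|\le n-1$. If $n$ is even and $q$ is an odd prime dividing $n$, it also contains all even $m$ with $|m|\le n+1-q$. In particular, if $6\mid n$, then $\operatorname{Spec}(\widehat T)$ is the set of all integers in $[-(n-1),n-1]$.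

## 2. Three facts about the spectrum

Permutations are composed right to left, so $\pi(a\,b)\pi^{-1}=(\pi(a)\ \pi(b))$.

First, **every eigenvalue of $T$ on a nonzero finite-dimensional left $\mathbb C[S_n]$-module is an eigenvalue of $A$.** Let $f$ be the minimal polynomial of $A$. Then right multiplication by $f(T)$ is zero; applied to $1$ this gives $f(T)=0$ in $\mathbb C[S_n]$. So $f(T)$ acts as zero on every module, and each eigenvalue of $T$ there is a root of $f$.

Second, **every eigenvalue satisfies $|\lambda|\le n-1$**, because $A$ is the adjacency matrix of an $(n-1)$-regular graph: look at an entry of largest modulus in an eigenvector.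

Third, **the spectrum is symmetric about $0$.** If $D$ is the diagonal matrix of signs, then $DAD=-A$, because each edge joins an even permutation to an odd one.

## 3. Eigenvalues from exterior powers of the permutation module

The purpose of this section is the inclusion "$\supseteq$", and all the existence claims of Theorem 2.

For a linear map $M$ on $\mathbb C^n$ let $dM$ be the derivation it induces on $\Lambda^r\mathbb C^n$, namely $dM(f_1\wedge\dots\wedge f_r)=\sum_j f_1\wedge\dots\wedge Mf_j\wedge\dots\wedge f_r$. For example, if $Mf_j=\mu_jf_j$ for $j=1,2$, then $dM(f_1\wedge f_2)=(\mu_1+\mu_2)f_1\wedge f_2$.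

**Step 1: $T$ on $\Lambda^r\mathbb C^n$.** Let $S_n$ permute coordinates, and let $v_i=e_i-e_{i+1}$. Then $s_i=1-M_i$ with $M_i=v_iv_i^{T}$. On $\Lambda^r\mathbb C^n$,
$$s_i(f_1\wedge\dots\wedge f_r)=(f_1-M_if_1)\wedge\dots\wedge(f_r-M_if_r).$$
Expand. Each $M_if_j$ is a multiple of the single vector $v_i$, so terms with two or more factors $M_if_j$ vanish. Hence $s_i$ acts as $1-dM_i$, and $T$ acts as $(n-1)-d\mathcal L$ with $\mathcal L=\sum_iv_iv_i^T$, the Laplacian of the path on $n$ vertices.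

**Step 2: diagonalize $\mathcal L$.** For $0\le j\le n-1$ put $f(i)=\cos\big(\pi j(i-\tfrac12)/n\big)$ for all integers $i$. Then $f(i-1)+f(i+1)=2\cos(\pi j/n)f(i)$. Also $f(0)=f(1)$ and $f(n+1)=f(n)$, since cosine is even and $\cos(\pi j+t)=\cos(\pi j-t)$. With these boundary values, $(\mathcal Lf)(i)=2f(i)-f(i-1)-f(i+1)$ holds also at the ends $i=1$ and $i=n$. So $(f(1),\dots,f(n))$ is an eigenvector of $\mathcal L$ with eigenvalue $2-2\cos(\pi j/n)$; it is nonzero since $f(1)=\cos(\pi j/2n)\ne0$. The $n$ eigenvalues are distinct, so these eigenvectors form a basis.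

**Step 3: wedge eigenvectors.** The wedge of the eigenvectors indexed by $J\subseteq\{1,\dots,n-1\}$ is nonzero. Therefore
$$n-1-2|J|+\sum_{j\in J}2\cos(\pi j/n)\quad\text{is an eigenvalue of }A. \tag{1}$$

**Step 4: $n$ even gives all odd $m$ with $|m|\le n-1$.** The involution $j\mapsto n-j$ on $\{1,\dots,n-1\}$ has one fixed point $n/2$ and $n/2-1$ pairs. So for every $r\in\{0,\dots,n-1\}$ there is a stable $J$ with $|J|=r$: take $\lfloor r/2\rfloor$ pairs, and add $n/2$ if $r$ is odd. Since $\cos(\pi(n-j)/n)=-\cos(\pi j/n)$ and $\cos(\pi/2)=0$, the cosines cancel in (1). We get $n-1-2r$ for $0\le r\le n-1$, which are all the odd integers from $n-1$ down to $-(n-1)$.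

**Step 5: $n$ even with an odd prime $q\mid n$ gives even eigenvalues.** Let $J_0=\{2in/q:1\le i\le(q-1)/2\}$. The sum of the nontrivial $q$-th roots of unity is $-1$, so $\sum_{i=1}^{(q-1)/2}2\cos(2\pi i/q)=-1$, and (1) gives the eigenvalue $n-1-(q-1)-1=n-1-q$, which is even. Now enlarge $J_0$. The sets $J_0$ and $n-J_0$ consist of even, respectively odd, multiples of $n/q$, so they are disjoint. Their complement in $\{1,\dots,n-1\}$ has $n-q$ elements, is stable under $j\mapsto n-j$, and contains $n/2$, which is not an integer multiple of $n/q$. As in Step 4 it has stable subsets of every size $r$ with $0\le r\le n-q$. Adding one to $J_0$ gives the eigenvalue $n-1-q-2r$. These are all even integers from $n-1-q$ down to $-(n+1-q)$, and by symmetry of the spectrum all even $m$ with $|m|\le n+1-q$ occur.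

For instance, $n=6$ and $q=3$ give $J_0=\{4\}$ and the eigenvalue $5-2+2\cos(2\pi/3)=2$.

## 4. Working modulo 2: the augmentation, and squaring by hand

For the inclusion "$\subseteq$" with $n=2^l$ we must exclude even eigenvalues. If $A+I$ is nilpotent modulo $2$, then over $\mathbb F_2$ we have $\det(xI-A)=\det\big((x+1)I-(A+I)\big)=(x+1)^{n!}$. An integer eigenvalue $m$ then satisfies $0=\det(mI-A)\equiv(m+1)^{n!}\pmod2$, so $m$ is odd. Since $(A+I)^N$ is the matrix of right multiplication by $(T+1)^N$, the goal is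
$$(T+1)^{2n}=0\quad\text{in }\mathbb F_2[S_n],\qquad n=2^l .$$

A first attempt uses the augmentation $\varepsilon:\mathbb F_2[S_n]\to\mathbb F_2$, the sum of the coefficients. For a finite $2$-group, the kernel of $\varepsilon$ is a nilpotent ideal. Here $\varepsilon(T+1)=n=0$ for $n$ even, and for $n=2$ this settles the matter: $(s_1+1)^2=2+2s_1=0$. But $S_4$ is not a $2$-group. If $c$ is a 3-cycle then $\varepsilon(1+c)=0$, while $(1+c)^4=1+c^4=1+c$, so $1+c$ is not nilpotent. Moreover $\varepsilon(T+1)=0$ for $n=6$ too, yet there $2$ is an eigenvalue by Section 3, so $A+I$ is not nilpotent mod $2$. The augmentation sees only that $n$ is even, and that is not enough.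

A second attempt is to square repeatedly. In $T^2=\sum_{i,j}s_is_j$ the diagonal gives $n-1$, and commuting pairs $|i-j|\ge2$ occur twice. So for $n$ even
$$(T+1)^2=T^2+1=\sum_{i=1}^{n-2}(s_is_{i+1}+s_{i+1}s_i). \tag{2}$$
For $n=4$ this is $d_1+d_2$ with $d_1=(123)+(132)$ and $d_2=(234)+(243)$. Square again. We have $d_i^2=d_i$, because the square of a 3-cycle is its inverse. Further
$$d_1d_2=(12)(34)+(124)+(134)+(13)(24),$$
from $(123)(234)=(12)(34)$, $(123)(243)=(124)$, $(132)(234)=(134)$, $(132)(243)=(13)(24)$, and $d_2d_1$ is the sum of the inverses. Hence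
$$(T+1)^4=d_1+d_2+(124)+(142)+(134)+(143),$$
the sum of all eight 3-cycles. With $\widehat V$ the sum of the elements of the Klein four-group, this is $(c+c^2)\widehat V$ for $c=(123)$. As $\widehat V$ commutes with $c$ and $\widehat V^2=4\widehat V=0$, we get $(T+1)^8=0$. This is the claim for $n=4$, exponent $2n=8$ included, and $(T+1)^4\ne0$.

For $n=8$ we would have to square four times in a group of order $40320$. Formula (2) has the same shape for $n=6$ and $n=8$, although the conclusion fails for $6$. The later squarings must therefore separate powers of two from other even numbers, and multiplying out words does not show how. What is needed is a device that performs all the squarings at once and in which $n$ enters through something like $(1+u^2)^n$, since $(1+u^2)^n=1+u^{2n}$ over $\mathbb F_2$ when $n=2^l$.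

## 5. An extra letter and a Riccati equation

Suppose we had a power series $\tau(u)=\sum\tau_iu^i$ over $\mathbb F_2[S_n]$ with $\tau_0=T$, with commuting coefficients, and with $\tau'=\tau^2+1$ to high order. In characteristic $2$ we have $\tau'=\sum_m\tau_{2m+1}u^{2m}$ and $\tau^2=\sum_m\tau_m^2u^{2m}$ (this uses commutativity). So $\tau_{2m+1}=\tau_m^2+\delta_{m,0}$, and $\tau_1=(T+1)^2$, $\tau_3=(T+1)^4$, $\tau_7=(T+1)^8$, and so on: the series does the squaring. If the coefficient $\tau_{2n-1}$ vanishes for some other reason, we are done. We now build such a series.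

*From here to the end of Section 7, $n\ge2$ is even. That $n$ is a power of two is used only in Section 8.*

**Definition.** Let $S_{n+1}=\operatorname{Sym}\{0,1,\dots,n\}\supset S_n=\operatorname{Sym}\{1,\dots,n\}$. Write $P_{ab}=(a\,b)$ and $P_i=P_{0i}$. Let $E$ be the linear map from the group ring of $S_{n+1}$ to that of $S_n$ with $E(\sigma)=\sigma$ if $\sigma(0)=0$ and $E(\sigma)=0$ otherwise.

If $\alpha,\beta\in S_n$, then $\alpha\sigma\beta$ fixes $0$ if and only if $\sigma$ does. So $E(\alpha X\beta)=\alpha E(X)\beta$: $E$ is a bimodule map over the group ring of $S_n$. It is not multiplicative. For example $E(P_1)=0$ but $E(P_1P_1)=1$, and $E(P_1P_2P_1)=(1\,2)$. We apply $E$ to power series and polynomials coefficientwise.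

Put $w=u^2$ and $\kappa=1+w$. In $\mathbb F_2[S_{n+1}][[u]]$, where $u$ is central, $(u+P_i)^2=u^2+1=\kappa$. Since $\kappa$ is an invertible power series, $(u+P_i)^{-1}=\kappa^{-1}(u+P_i)$. Define
$$g=(u+P_1)\cdots(u+P_n),\quad \tilde g=(u+P_n)\cdots(u+P_1)=\kappa^ng^{-1},\quad \mathcal A=g'g^{-1},\quad \tau=E(\mathcal A)=\sum_{i\ge0}\tau_iu^i,$$
where $'=d/du$.

**Step 1: $\mathcal A$ satisfies a Riccati equation.** Since $(u^k)''=k(k-1)u^{k-2}=0$ modulo $2$, we have $g''=0$. From $gg^{-1}=1$ we get $(g^{-1})'=-g^{-1}g'g^{-1}$. Hence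
$$\mathcal A'=g''g^{-1}-g'g^{-1}g'g^{-1}=\mathcal A^2. \tag{3}$$

**Step 2: $\mathcal A$ is a sum of conjugated transpositions.** Let $g_j=(u+P_1)\cdots(u+P_{j-1})$. Differentiating the $j$-th factor of $g$ and multiplying by $g^{-1}$ leaves $g_j(u+P_j)^{-1}g_j^{-1}=\kappa^{-1}(u+g_jP_jg_j^{-1})$. Summing over $j$, the terms $u$ add up to $nu=0$, so
$$\mathcal A=\kappa^{-1}\sum_{j=1}^ny_j,\qquad y_j=g_jP_jg_j^{-1}. \tag{4}$$

**Step 3: the constant term is $T$.** At $u=0$ we have $\kappa=1$ and $y_1=P_1$. For $j\ge2$, $y_j=\pi P_j\pi^{-1}$ with $\pi=P_1\cdots P_{j-1}$. Here $\pi(j)=j$ and $\pi(0)=j-1$: the rightmost factor sends $0$ to $j-1$ and the others fix $j-1$. So $y_j=(j-1\ \,j)=s_{j-1}$. Thus $\mathcal A(0)=P_1+T$ and $\tau_0=T$.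

**Step 4: a degree bound.** The series $p:=\kappa^n\tau=E(g'\tilde g)$ is a polynomial in $u$. The coefficient of $u^{n-1}$ in $g'$ is $n=0$, so $\deg g'\le n-2$, while $\deg\tilde g=n$. Hence
$$\deg p\le 2n-2. \tag{5}$$

**Example: $n=2$.** Here $g'=P_1+P_2$ and $\tilde g=u^2+u(P_1+P_2)+P_2P_1$, so
$$g'\tilde g=u^2(P_1+P_2)+u(P_1P_2+P_2P_1)+P_1P_2P_1+P_1 .$$
Only $P_1P_2P_1=s_1$ fixes $0$, so $p=s_1$ and $\tau=\kappa^{-2}s_1=(1+u^4)^{-1}s_1$. Indeed $\tau_0=T$, and $\tau_1=0=(T+1)^2$.

Equation (3) is for $\mathcal A$ and we want one for $\tau=E(\mathcal A)$. Because $E$ is not multiplicative, there is an error term. Split $\mathcal A=\tau+\eta$, where $\eta$ collects the permutations that move $0$. Then $E(\tau^2)=\tau^2$ and $E(\tau\eta)=\tau E(\eta)=0=E(\eta\tau)$, so (3) becomes $\tau'=\tau^2+E(\eta^2)$. Everything now depends on $\eta^2$, and we claim $\eta^2\equiv1\pmod{u^{2n}}$. The coefficients of $\tau$ must also be shown to commute. These are the next two sections.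

## 6. The part of $\mathcal A$ that moves the letter $0$ squares to $1$ modulo $u^{2n}$

To compute $\eta$ we peel the factors $(u+P_1),(u+P_2),\dots$ off one at a time and do downward induction. The induction needs the same construction with $0$ replaced by any letter $a$ and $\{1,\dots,n\}$ replaced by $\{k,\dots,n\}$.

**Definition.** For $1\le k\le n+1$ and $a\in\{0,\dots,k-1\}$ let $\eta_a^{(n+1)}=0$, and for $k\le n$
$$\kappa\,\eta_a^{(k)}=P_{ak}+w\,\eta_a^{(k+1)}+u\big(P_{ak}\eta_a^{(k+1)}+\eta_a^{(k+1)}P_{ak}\big). \tag{6}$$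

For example $\eta_a^{(n)}=\kappa^{-1}P_{an}$.

**Support.** By downward induction, $\eta_a^{(k)}$ is a combination of permutations in $\operatorname{Sym}(\{a\}\cup\{k,\dots,n\})$, all of which move $a$. Indeed $P_{ak}$ is of this kind. If $\sigma$ occurs in $\eta_a^{(k+1)}$, then $\sigma$ fixes $k$ and $\sigma(a)\in\{k+1,\dots,n\}$. Hence $P_{ak}\sigma$ sends $a$ to $\sigma(a)\ne a$, and $\sigma P_{ak}$ sends $a$ to $\sigma(k)=k\neq a$.

**Equivariance.** For $\pi\in\operatorname{Sym}\{0,\dots,k-1\}$ we have $\pi\eta_a^{(k)}\pi^{-1}=\eta_{\pi(a)}^{(k)}$. This again follows by downward induction from (6): such a $\pi$ fixes $k$, so $\pi P_{ak}\pi^{-1}=P_{\pi(a)k}$, and $\pi\in\operatorname{Sym}\{0,\dots,k\}$, so the hypothesis applies to $\eta^{(k+1)}_a$.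

**Lemma A.** $\mathcal A=\tau+\eta$ with $\eta=\eta_0^{(1)}$.

*Proof.* For $a<k$ let
$$\hat A_a^{(k)}=\sum_{j=k}^nh_jP_{aj}h_j^{-1},\qquad h_j=(u+P_{ak})(u+P_{a,k+1})\cdots(u+P_{a,j-1}).$$
We claim that $\hat A_a^{(k)}=\alpha^{(k)}+\kappa\eta_a^{(k)}$ with $\alpha^{(k)}\in\mathbb F_2[\operatorname{Sym}\{k,\dots,n\}][[u]]$ *independent of $a$*. For $k=n+1$ both sides are $0$, with $\alpha^{(n+1)}=0$. For the step, put $P=P_{ak}$. Every $h_j$ with $j>k$ begins with $u+P$, so
$$\hat A_a^{(k)}=P+(u+P)\hat A_a^{(k+1)}(u+P)^{-1}=P+\kappa^{-1}(u+P)\hat A_a^{(k+1)}(u+P).$$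
Insert $\hat A_a^{(k+1)}=\alpha^{(k+1)}+\kappa\eta_a^{(k+1)}$. Since $P$ moves only $a$ and $k$, it commutes with $\alpha^{(k+1)}$, and $\kappa^{-1}(u+P)^2=1$. Therefore
$$\hat A_a^{(k)}=P+\alpha^{(k+1)}+w\eta_a^{(k+1)}+u\big(P\eta_a^{(k+1)}+\eta_a^{(k+1)}P\big)+P\eta_a^{(k+1)}P .$$
By equivariance $P\eta_a^{(k+1)}P=\eta_k^{(k+1)}$. This term lies in $\mathbb F_2[\operatorname{Sym}\{k,\dots,n\}][[u]]$ and no longer involves $a$. By (6) the claim holds with $\alpha^{(k)}=\alpha^{(k+1)}+\eta_k^{(k+1)}$.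

For $k=1$, $a=0$, formula (4) says $\mathcal A=\kappa^{-1}\hat A_0^{(1)}=\kappa^{-1}\alpha^{(1)}+\eta_0^{(1)}$. The first term lies in $\mathbb F_2[S_n][[u]]$, and the second consists of permutations moving $0$. Applying $E$ gives $\tau=\kappa^{-1}\alpha^{(1)}$. $\square$

A congruence "mod $w^m$" means modulo the ideal $w^m\mathbb F_2[S_{n+1}][[u]]$. To prove $\eta^2\equiv1$ by induction we need products $\eta_a\eta_b$ as well, so we prove two statements together.

**Lemma B.** For $1\le k\le n+1$ and distinct $a,b\in\{0,\dots,k-1\}$, modulo $w^{\,n+1-k}$: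
$$\text{(I)}\ \ (\eta_a^{(k)})^2\equiv1,\qquad\text{(II)}\ \ \eta_a^{(k)}\eta_b^{(k)}\equiv P_{ab}\,\eta_a^{(k)}.$$
In particular $\eta^2\equiv1\pmod{u^{2n}}$.

*Proof.* Downward induction on $k$. For $k=n+1$ the modulus is $w^0=1$ and there is nothing to prove.

**Step 1: set up the induction step.** Let $k\le n$, $m=n-k$, and $x_c=\eta_c^{(k+1)}$ for $c\in\{0,\dots,k\}$. By hypothesis, for distinct $c,d$,
$$x_c^2\equiv1,\qquad x_cx_d\equiv P_{cd}x_c\pmod{w^m}.$$
By equivariance we have the exact rules $P_{cd}x_c=x_dP_{cd}$, and $P_{cd}x_e=x_eP_{cd}$ for $e\ne c,d$. Put $P=P_{ak}$, $P'=P_{bk}$, $Q=P_{ab}$. Since $x_aP=Px_k$ and $x_bP'=P'x_k$, definition (6) reads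
$$\kappa\eta_a^{(k)}=P+wx_a+uP(x_a+x_k),\qquad\kappa\eta_b^{(k)}=P'+wx_b+uP'(x_b+x_k).$$
We must gain one power of $w$, that is, work mod $w^{m+1}$. The hypothesis may be used in any term carrying a factor $w$.

**Step 2: (I).** Expand $\kappa^2(\eta_a^{(k)})^2$.

* $P^2=1$, and $w^2x_a^2\equiv w^2$.
* The $u$-term is $u[P\cdot P(x_a+x_k)+P(x_a+x_k)P]=u[(x_a+x_k)+(x_k+x_a)]=0$.
* $w(Px_a+x_aP)=wP(x_a+x_k)$.
* The square of $uP(x_a+x_k)$: as $P$ commutes with $x_a+x_k$, it is $w(x_a+x_k)^2\equiv w(1+1+x_ax_k+x_kx_a)\equiv w(Px_a+Px_k)$ mod $w^{m+1}$. This cancels the previous item.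
* The $uw$-term is
$$uw[x_aP(x_a+x_k)+P(x_a+x_k)x_a]=uwP[x_kx_a+x_k^2+x_a^2+x_kx_a]=uwP(x_k^2+x_a^2)\equiv0 .$$

The sum is $1+w^2=\kappa^2$ mod $w^{m+1}$. As $\kappa$ is invertible, (I) holds for $k$, since $m+1=n+1-k$.

**Step 3: (II).** The transpositions satisfy
$$PP'=QP=P'Q,\qquad P'P=PQ=QP',\qquad QPQ=P'.$$
(The first three products are the cycle $a\mapsto k\mapsto b\mapsto a$, the next three its inverse.) The nine terms of $\kappa^2\eta_a^{(k)}\eta_b^{(k)}$, mod $w^{m+1}$, are as follows.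

* Four terms without $u$ outside $w$: $PP'=QP$; $\ wPx_b$; $\ wx_aP'=wP'x_a$; $\ w^2x_ax_b\equiv w^2Qx_a$.
* Two terms with $u$: $uPP'(x_b+x_k)+uP(x_a+x_k)P'$. Here $x_aP'=P'x_a$ and $x_kP'=P'x_b$, so the sum is $uQP(x_b+x_k)+uQP(x_a+x_b)=uQP(x_a+x_k)$.
* Two terms with $uw$: $uw[x_aP'(x_b+x_k)+P(x_a+x_k)x_b]$. Move $P'$ to the left of $x_a$ and use $x_ax_b\equiv Qx_a$, $x_ax_k\equiv Px_a$, $x_kx_b\equiv P'x_k$. The result is $uw[P'Qx_a+P'Px_a+PQx_a+PP'x_k]$. The middle two terms cancel and $uwQP(x_a+x_k)$ remains.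
* One term with $u^2=w$: $wP(x_a+x_k)P'(x_b+x_k)=wPP'(x_a+x_b)(x_b+x_k)$. Now
$$(x_a+x_b)(x_b+x_k)=x_ax_b+x_ax_k+x_b^2+x_bx_k\equiv Qx_a+Px_a+1+P'x_b .$$
Multiply by $wQP$ and use $QPQ=P'$, $QPP=Q$, $QPP'=PP'P'=P$. The result is $w[P'x_a+Qx_a+QP+Px_b]$.

Add up. The terms $wPx_b$ and $wP'x_a$ each occur twice and cancel. What is left is
$$(1+w)QP+(w+w^2)Qx_a+u(1+w)QP(x_a+x_k)=\kappa Q\,[P+wx_a+uP(x_a+x_k)]=\kappa^2Q\,\eta_a^{(k)} .$$
Dividing by $\kappa^2$ gives (II). Finally, (I) with $k=1$, $a=0$ has modulus $w^n=u^{2n}$. $\square$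

**Consequence.** By the computation at the end of Section 5, $\tau'=\tau^2+E(\eta^2)$. By Lemma B,
$$\tau'\equiv\tau^2+1\pmod{u^{2n}}. \tag{7}$$

**Remark ($n=2$).** Put $c=P_1P_2$ and $c'=P_2P_1$. The example in Section 5 gives $\kappa^2\eta=P_1+w(P_1+P_2)+u(c+c')$. In its square the $u$-term vanishes, since $P_1c+P_1c'+cP_1+c'P_1=P_2+s_1+s_1+P_2=0$. The $w$-terms are $c+c'$ and $(c+c')^2=c'+c$, and they cancel. The $uw$-term vanishes, since $(P_1+P_2)(c+c')$ and $(c+c')(P_1+P_2)$ both equal $P_1+P_2$. The $w^2$-term is $(P_1+P_2)^2=c+c'$. So $\kappa^4\eta^2=1+w^2(c+c')$. Since $\kappa^4=1+w^4$, $\eta^2\equiv1$ holds modulo $w^2=u^4$ and not modulo $w^3$.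

## 7. The coefficients of $\tau$ commute

The coefficient of $u^{2m}$ in $\tau^2$ is $\sum_i\tau_i\tau_{2m-i}$. It reduces to $\tau_m^2$ only if $\tau_i\tau_j+\tau_j\tau_i=0$ in $\mathbb F_2[S_n]$, and we now prove this. The argument is Sklyanin's open-chain argument, given in full. It runs in characteristic $0$, so we first lift $\tau$.

**Step 1: lift $p$ to the integers.** Over $\mathbb Z$ let
$$B^{[k]}(u)=(u+P_k)\cdots(u+P_n)(u+P_n)\cdots(u+P_k),\qquad B^{[n+1]}=1,\qquad B=B^{[1]}.$$
As $(u+P_k)^2=u^2+1+2uP_k$ and $B^{[k]}=(u+P_k)B^{[k+1]}(u+P_k)$, downward induction gives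
$$B^{[k]}=(u^2+1)^{n-k+1}+2uC_k,\qquad C_k=(u^2+1)^{n-k}P_k+(u+P_k)C_{k+1}(u+P_k),\quad C_{n+1}=0,$$
with $C_k\in\mathbb Z[S_{n+1}][u]$. Unrolling, $C_1=\sum_j(u^2+1)^{n-j}(u+P_1)\cdots(u+P_{j-1})\,P_j\,(u+P_{j-1})\cdots(u+P_1)$. Modulo $2$ the product on the right of $P_j$ is $\kappa^{j-1}g_j^{-1}$, so by (4)
$$C_1\equiv\sum_j\kappa^{n-j}g_jP_j\,\kappa^{j-1}g_j^{-1}=\kappa^{n-1}\sum_jy_j=\kappa^n\mathcal A .$$
Hence $E(C_1)\equiv\kappa^n\tau=p\pmod2$, while $E(B(u))=(u^2+1)^n+2uE(C_1(u))$.

**Lemma C.** $[E(B(u)),E(B(v))]=0$ in $\mathbb Z[S_n][u,v]$.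

Suppose this is known. Then $4uv\,[E(C_1(u)),E(C_1(v))]=0$ in $\mathbb Z[S_n][u,v]$, where $4uv$ is not a zero divisor. So the coefficients of $E(C_1)$ commute over $\mathbb Z$. Hence those of $p$ commute over $\mathbb F_2$. The $\tau_i$ are $\mathbb F_2$-linear combinations of coefficients of $p$, as $\tau=\kappa^{-n}p$, so they commute too. It remains to prove Lemma C.

**Step 2: replace $E$ by a partial trace.** Let $V=\mathbb C^N$, and let permutations act on tensor powers of $V$ by moving the factor in position $i$ to position $\sigma(i)$. Let $\rho=\rho_N$ be the action of $S_n$ on $W=V_1\otimes\dots\otimes V_n$. For $N\ge n$ it is faithful on $\mathbb C[S_n]$, since the permutations send $e_1\otimes\dots\otimes e_n$ to distinct basis tensors.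

**Definition.** Let $U$ be a finite-dimensional space with a basis, and $E_{ij}$ the matrix units on it. For an operator $X=\sum E_{ij}\otimes X_{ij}$ on $U\otimes W'$, with operators $X_{ij}$ on $W'$, the partial trace over $U$ is $\operatorname{tr}_UX=\sum_iX_{ii}$, and the partial transpose in $U$ is $X^{\mathsf t}=\sum E_{ji}\otimes X_{ij}$. Clearly $\operatorname{tr}_U((1\otimes Y)X)=Y\operatorname{tr}_UX$ and $\operatorname{tr}_UX^{\mathsf t}=\operatorname{tr}_UX$. Cyclicity $\operatorname{tr}_U(XM)=\operatorname{tr}_U(MX)$ holds when the entries $M_{ij}$ are scalars; it is not available in general.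

For example, the swap on $V\otimes V$ is $P=\sum E_{ij}\otimes E_{ji}$. Its partial trace over the first factor is $\sum_iE_{ii}=1$, whereas the partial trace of the identity is $N$.

Let $\sigma\in S_{n+1}$ act on $V_0\otimes W$. If $\sigma(0)=0$, then $\operatorname{tr}_{V_0}\sigma=N\rho(\sigma)$. Otherwise put $j=\sigma^{-1}(0)$ and $\sigma'=\sigma P_{0j}$. Then $\sigma'(0)=\sigma(j)=0$, so $\sigma'\in S_n$, $\sigma=\sigma'P_{0j}$, and $\operatorname{tr}_{V_0}\sigma=\rho(\sigma')\operatorname{tr}_{V_0}P_{0j}=\rho(\sigma')$. Hence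
$$t_N(u):=\operatorname{tr}_{V_0}B(u)=\rho\big(N\,E(B(u))+F(B(u))\big),$$
where $F$ is linear and independent of $N$. Suppose $[t_N(u),t_N(v)]=0$ for all $N$. For $N\ge n$ faithfulness gives
$$[\,N\,E(B(u))+F(B(u)),\ N\,E(B(v))+F(B(v))\,]=0\quad\text{in }\mathbb C[S_n][u,v].$$
The left side is a polynomial in $N$ of degree at most $2$ that vanishes for infinitely many $N$, so every coefficient is zero. The coefficient of $N^2$ is $[E(B(u)),E(B(v))]$, and Lemma C follows.

It remains to show $[t(u),t(v)]=0$ for $t=t_N$ with $N$ fixed.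

**Step 3: two auxiliary spaces and the Yang–Baxter relation.** To multiply two traces we need two copies $V_a,V_b$ of $V$ in the role of $V_0$. We work with operators on $V_a\otimes V_b\otimes W$ over the field $\mathbb C(u,v)$. Let $R(x)=x+P_{ab}$,
$$g_a(u)=(u+P_{a1})\cdots(u+P_{an}),\qquad B_a(u)=g_a(u)\,(u+P_{an})\cdots(u+P_{a1}),$$
and define $g_b,B_b$ in the same way. Then $t(u)=\operatorname{tr}_{V_a}B_a(u)=\operatorname{tr}_{V_b}B_b(u)$. For a transposition $P$ we have $(-u+P)(u+P)=1-u^2$. Thus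
$$R(x)R(-x)=1-x^2,\qquad B_a(u)=(1-u^2)^n\,g_a(u)\,g_a(-u)^{-1}.$$

The relation is
$$(x-y+P_{ab})(x+P_{ai})(y+P_{bi})=(y+P_{bi})(x+P_{ai})(x-y+P_{ab}).$$
To check it, let $c=P_{ai}P_{bi}=P_{ab}P_{ai}=P_{bi}P_{ab}$ and $c'=P_{bi}P_{ai}=P_{ai}P_{ab}=P_{ab}P_{bi}$. Terms with at most one transposition agree. Terms with two contribute to the difference of the two sides
$$(x-y)(c-c')+x(c'-c)+y(c-c')=0 .$$
The cubic terms are $P_{ab}P_{ai}P_{bi}=cP_{bi}=P_{ai}$ and $P_{bi}P_{ai}P_{ab}=c'P_{ab}=P_{ai}$.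

Since $P_{ai}$ and $P_{bj}$ commute for $i\ne j$, we have $g_a(x)g_b(y)=\prod_i(x+P_{ai})(y+P_{bi})$ and $g_b(y)g_a(x)=\prod_i(y+P_{bi})(x+P_{ai})$, both in increasing order of $i$. Moving $R(x-y)$ through the pairs one after another gives
$$R(x-y)\,g_a(x)\,g_b(y)=g_b(y)\,g_a(x)\,R(x-y). \tag{8}$$

**Step 4: the reflection equation.** From now on $x=u+v$ and $y=u-v$. We show
$$R(y)B_a(u)R(x)B_b(v)=B_b(v)R(x)B_a(u)R(y). \tag{9}$$
First we derive three relations from (8), using that $R(-z)^{-1}$ is a scalar multiple of $R(z)$.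

Relation (8) at $(-u,v)$ is $R(-x)g_a(-u)g_b(v)=g_b(v)g_a(-u)R(-x)$. Multiply by $R(-x)^{-1}$ on both sides to get $g_a(-u)g_b(v)R(x)=R(x)g_b(v)g_a(-u)$, and then by $g_a(-u)^{-1}$ on both sides:
$$g_a(-u)^{-1}R(x)g_b(v)=g_b(v)R(x)g_a(-u)^{-1}. \tag{10}$$
Relation (8) at $(u,-v)$ is $R(x)g_a(u)g_b(-v)=g_b(-v)g_a(u)R(x)$. Multiply by $g_b(-v)^{-1}$ on both sides:
$$g_a(u)R(x)g_b(-v)^{-1}=g_b(-v)^{-1}R(x)g_a(u). \tag{11}$$
Relation (8) at $(-u,-v)$ is $R(-y)g_a(-u)g_b(-v)=g_b(-v)g_a(-u)R(-y)$. Invert both sides: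
$$R(y)g_a(-u)^{-1}g_b(-v)^{-1}=g_b(-v)^{-1}g_a(-u)^{-1}R(y). \tag{12}$$

Now divide the left side of (9) by the common factor $(1-u^2)^n(1-v^2)^n$ and apply in turn (10); then (8) at $(u,v)$ together with the fact that $R(x),R(y)$ commute; then (12); then (11):
$$\begin{aligned}
R(y)g_a(u)\,g_a(-u)^{-1}R(x)g_b(v)\,g_b(-v)^{-1}
&=R(y)g_a(u)g_b(v)\,R(x)\,g_a(-u)^{-1}g_b(-v)^{-1}\\
&=g_b(v)g_a(u)\,R(x)R(y)\,g_a(-u)^{-1}g_b(-v)^{-1}\\
&=g_b(v)\,g_a(u)R(x)g_b(-v)^{-1}\,g_a(-u)^{-1}R(y)\\
&=g_b(v)g_b(-v)^{-1}\,R(x)\,g_a(u)g_a(-u)^{-1}\,R(y).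
\end{aligned}$$
This is the right side of (9) divided by the same factor.

**Step 5: insert $R$'s into the product of traces.** Equation (9) has factors $R$ that $t(u)t(v)=\operatorname{tr}_{ab}[B_a(u)B_b(v)]$ lacks; a partial transpose brings them in. Let $^{\mathsf t}$ be transposition in $V_a$ and
$$K=P_{ab}^{\mathsf t}=\sum_{i,j}E_{ji}\otimes E_{ji}.$$
Then $K^2=NK$. Put $x'=-x-N$. Since $x+x'+N=0$,
$$(x'+K)(x+K)=xx'+(x+x'+N)K=-x(x+N)=:\gamma\neq0 .$$

View all operators as matrices over $V_a$. The entries of $R(x)$ act on $V_b$ and commute with the entries of $B_a$, which act on $W$. Transposing a product whose entries commute reverses the order, so $(x+K)B_a^{\mathsf t}=R(x)^{\mathsf t}B_a^{\mathsf t}=(B_aR(x))^{\mathsf t}$. Since $B_b$ does not act on $V_a$, we have $(B_aR(x))^{\mathsf t}B_b=(B_aR(x)B_b)^{\mathsf t}$ and $t(u)t(v)=\operatorname{tr}_{ab}[B_a(u)^{\mathsf t}B_b(v)]$. Finally, for any $M,X$ with operator entries, $\operatorname{tr}_a(M^{\mathsf t}X^{\mathsf t})=\sum_{i,j}M_{ji}X_{ij}=\operatorname{tr}_a(MX)$.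 Altogether
$$\begin{aligned}
\gamma\,t(u)t(v)&=\operatorname{tr}_{ab}\big[(x'+K)(x+K)B_a(u)^{\mathsf t}B_b(v)\big]\\
&=\operatorname{tr}_{ab}\big[R(x')^{\mathsf t}\,(B_a(u)R(x)B_b(v))^{\mathsf t}\big]=\operatorname{tr}_{ab}\big[R(x')B_a(u)R(x)B_b(v)\big].
\end{aligned} \tag{13}$$

**Step 6: exchange $a$ and $b$.** Insert $1=(1-y^2)^{-1}R(-y)R(y)$ on the left inside the last trace. All $R$'s commute, being polynomials in $P_{ab}$, so we may move $R(y)$ next to $B_a(u)$ and apply (9):
$$\operatorname{tr}_{ab}\big[R(x')B_a(u)R(x)B_b(v)\big]=(1-y^2)^{-1}\operatorname{tr}_{ab}\big[R(-y)R(x')\,B_b(v)R(x)B_a(u)R(y)\big].$$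
As a matrix over $V_a\otimes V_b$, $R(y)$ has scalar entries, so it may be moved cyclically to the front. There $R(y)R(-y)=1-y^2$ cancels the prefactor, and we obtain $\operatorname{tr}_{ab}[R(x')B_b(v)R(x)B_a(u)]$. By the computation of Step 5 with $a,b$ exchanged and transposition in $V_b$ (the transpose of $P_{ab}$ in $V_b$ is the same $K$), this equals $\gamma\,t(v)t(u)$. Since $\gamma\ne0$, $[t(u),t(v)]=0$. This proves Lemma C, and so the $\tau_i$ commute. $\square$

## 8. The coefficient of $u^{2n-1}$: end of the proof of Theorem 1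

**Step 1: the squaring recursion.** Since the $\tau_i$ commute and the characteristic is $2$, $\tau^2=\sum_i\tau_i^2u^{2i}$. Also $\tau'=\sum_m\tau_{2m+1}u^{2m}$. Comparing coefficients of $u^{2m}$, $2m<2n$, in (7) gives
$$\tau_{2m+1}=\tau_m^2+\delta_{m,0}\qquad(0\le m\le n-1). \tag{14}$$
With $\tau_0=T$ we get $\tau_1=T^2+1=(T+1)^2$. Taking $m=2^{k-1}-1$, induction gives
$$\tau_{2^k-1}=(T+1)^{2^k}\qquad\text{whenever }k\ge1\text{ and }2^k\le2n .$$
So far $n$ was any even integer.

**Step 2: use $n=2^l$.** Now $\kappa^n=(1+u^2)^{2^l}=1+u^{2n}$. Since $p=\kappa^n\tau$, we have $\tau\equiv p\pmod{u^{2n}}$. Take $k=l+1$, so $2^k-1=2n-1$, and use the degree bound (5):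
$$(T+1)^{2n}=\tau_{2n-1}=p_{2n-1}=0\quad\text{in }\mathbb F_2[S_n].$$

**Step 3: conclude.** Hence $(A+I)^{2n}\equiv0\pmod2$. By the opening of Section 4, $\det(xI-A)\equiv(x+1)^{n!}\pmod2$ and every integer eigenvalue is odd. By Section 2 it has absolute value at most $n-1$. So $\operatorname{Spec}(\widehat T)\subseteq\{\pm(2k-1):1\le k\le n/2\}$, and the reverse inclusion is Step 4 of Section 3. This proves Theorem 1, and the conjecture is true. $\blacksquare$

For comparison, take $n=6$. Formulas (5), (7) and (14) still hold, but over $\mathbb F_2$ we have $\kappa^6=(1+w^2)(1+w^4)=1+w^2+w^4+w^6$. So $\tau=\kappa^{-6}p$ need not agree with $p$ modulo $u^{12}$, and Step 2 is not available. It cannot be, since $2\in\operatorname{Spec}(\widehat T)$ for $n=6$.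

## 9. Powers of two are the only such $n$: proof of Theorem 2

We prove (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i) and (i)$\Rightarrow$(v)$\Rightarrow$(iv).

**(i)$\Rightarrow$(ii) and (i)$\Rightarrow$(v).** This is Theorem 1.

**(ii)$\Rightarrow$(iii).** If $A+I$ is nilpotent mod $2$, then $\det(xI-A)\equiv(x+1)^{n!}\pmod2$. At $x=0$ this says that $\det A$ is odd.

**(iii)$\Rightarrow$(iv).** If an even integer $m$ were an eigenvalue, then $0=\det(mI-A)\equiv\det A\pmod2$, so $\det A$ would be even.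

**(v)$\Rightarrow$(iv).** Every integer in the set given in (v) is odd.

**(iv)$\Rightarrow$(i).** Suppose $n$ is not a power of $2$. If $n$ is odd, then $n-1$ is an even eigenvalue, from the trivial module. If $n$ is even, it has an odd prime divisor $q$, and $n-1-q$ is an even eigenvalue by Step 5 of Section 3. In both cases (iv) fails.

**The remaining assertions.** For $n$ even, the odd eigenvalues are Step 4 of Section 3, and the even ones for an odd prime $q\mid n$ are Step 5. If $6\mid n$, take $q=3$: all odd $m$ with $|m|\le n-1$ and all even $m$ with $|m|\le n-2$ are eigenvalues. Together with $|\lambda|\le n-1$ this gives exactly all integers in $[-(n-1),n-1]$. $\blacksquare$
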